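
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Tree covers and positive semidefinite nullity of multigraphs}


\begin{abstract}
For a multigraph $G$ let $T(G)$ be the least number of vertex-disjoint induced simple trees covering the vertices, and let $M_+(G)$ be the largest nullity of a positive semidefinite matrix with the pattern of $G$. It was conjectured that $T(G)\le M_+(G)$. We disprove this: the wheel with five spokes and doubled rim edges has $T=4$ and $M_+=3$, and a simple planar graph of tree-width $3$ on $11$ vertices has the same values. The doubled wheel has the fewest vertices and the smallest $M_+$ among all counterexamples. It belongs to a family of multigraphs with an apex vertex for which the difference $T-M_+$ equals the gap between orthogonal rank and clique number of an auxiliary graph; in this family the difference is unbounded. Finally, no inequality $T\le c\,M_+$ with a constant $c$ holds, even for simple graphs. The last result rests on an upper bound for the nullity of positive semidefinite matrices that are supported on graphs of bounded degree and large girth and whose principal submatrices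 on small connected sets are nonsingular.
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{multigraph} $G$ has vertex set $V=\{1,\dots,n\}$ and a multiset of $2$-element subsets of $V$ as edges; simple graphs are included. We say that $u$ and $v$ are joined by a \emph{single edge} if exactly one edge joins them, and by a \emph{double edge} if several do. Let $S(G)$ be the set of real symmetric $n\times n$ matrices $A=(a_{ij})$ such that for $i\ne j$
\begin{itemize}
\item $a_{ij}=0$ if $i$ and $j$ are not adjacent,
\item $a_{ij}\ne0$ if $i$ and $j$ are joined by a single edge,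
\item $a_{ij}$ is arbitrary if $i$ and $j$ are joined by a double edge,
\end{itemize}
with no condition on the diagonal. Let $S_+(G)$ be the set of positive semidefinite matrices in $S(G)$, and put
\[
M_+(G)=\max\{\operatorname{null}(A):A\in S_+(G)\},\qquad
\mathrm{mr}_+(G)=n-M_+(G)=\min\{\operatorname{rank}A:A\in S_+(G)\}.
\]

A \emph{tree cover} of $G$ is a set of vertex-disjoint simple trees, each an induced subgraph of $G$, that together cover $V$. The least number of trees in a tree cover is the \emph{tree cover number} $T(G)$. Since the trees are simple and induced, the two ends of a double edge always lie in different trees. A tree cover with $t$ trees has $n-t$ edges in total, so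
\[
f(G)=n-T(G)
\]
is the maximum number of edges in a tree cover.

How are $T$ and $M_+$ related? For a tree both equal $1$ (the Laplacian is singular, and the nullity is at most $1$ by Lemma~\ref{lem:tree} below). For the complete graph $K_n$ with $n\ge2$ we have $T=\lceil n/2\rceil$ and $M_+=n-1$, attained by the all-ones matrix. If all edges are double, then $T=n=M_+$, because the zero matrix is allowed. More conceptually, an induced tree with $k$ edges forces $\operatorname{rank}A\ge k$ for every $A\in S_+(G)$, so induced trees are obstructions to small rank; $f(G)$ counts the edges in the best disjoint family of such trees. The guess that some matrix in $S_+(G)$ has rank at most $f(G)$, that is $\mathrm{mr}_+\le f$, is the following conjecture, stated in \cite{treecover}: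
\begin{equation}\label{eq:conj}
T(G)\le M_+(G)\qquad\text{for every multigraph }G .
\end{equation}
It is known that \eqref{eq:conj} holds for outerplanar graphs and for chordal graphs, and that $T(G)=M_+(G)$ for all graphs of tree-width at most $2$, in particular for outerplanar graphs. In general, however, \eqref{eq:conj} is false.

\subsection*{Results}

\begin{theorem}\label{thm:main}
There is a multigraph $G_0$ on $6$ vertices with $T(G_0)=4$ and $M_+(G_0)=3$, and there is a simple planar graph $\widehat G_0$ of tree-width $3$ on $11$ vertices with $T(\widehat G_0)=4$ and $M_+(\widehat G_0)=3$.
\end{theorem}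

The graph $G_0$ is a wheel with five spokes and doubled rim (Figure~\ref{fig:wheel}). It belongs to a family in which both parameters can be expressed by other graph parameters. For a simple graph $K$ let $\omega(K)$ be its clique number, and let its \emph{orthogonal rank} $\xi(K)$ be the least $d$ for which one can assign nonzero vectors $x_i\in\mathbb R^d$ to the vertices with $x_i\perp x_j$ for every edge $ij$ of $K$. Let $G_K$ be the multigraph on $V(K)\cup\{h\}$ in which the \emph{hub} $h$ is joined to every vertex of $K$ by a single edge, two vertices \emph{non}adjacent in $K$ are joined by a double edge, and two vertices adjacent in $K$ are not joined.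

\begin{theorem}\label{thm:apex}
For every simple graph $K$ on $p\ge1$ vertices,
\[
T(G_K)=p+1-\omega(K),\qquad M_+(G_K)=p+1-\xi(K).
\]
For each $k\ge1$ there is a simple planar graph of tree-width $3$ with $T=3k+1$ and $M_+=2k+1$.
\end{theorem}

Thus $T(G_K)-M_+(G_K)=\xi(K)-\omega(K)$, the difference $T-M_+$ is unbounded, and tree-width at most $2$ is the widest tree-width range in which \eqref{eq:conj} always holds.

\begin{theorem}\label{thm:minimal}
Every multigraph with $T(G)>M_+(G)$ has $M_+(G)\ge3$ and $\mathrm{mr}_+(G)\ge3$, hence at least $6$ vertices. The graph $G_0$ attains all three bounds.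
\end{theorem}

\begin{theorem}\label{thm:linear}
For every constant $c$ there is a simple graph $G$ with $T(G)>c\,M_+(G)$.
\end{theorem}

The proofs of Theorems~\ref{thm:main}--\ref{thm:minimal} in Sections~\ref{sec:prelim}--\ref{sec:minimal} are short. Theorem~\ref{thm:linear} is reduced in Section~\ref{sec:hubs} to a bound on nullities (Proposition~\ref{prop:girth}), which is proved in Section~\ref{sec:girth} by passing to a local limit.

\section{Tools}\label{sec:prelim}

\subsection*{Positive semidefinite matrices}

We write $A[W]$ for the principal submatrix of $A$ with rows and columns in $W$. We use the following standard facts about a real positive semidefinite matrix $A$. It is a Gram matrix: $a_{ij}=x_i\cdot x_j$ for vectors $x_i\in\mathbb R^d$ with $d=\operatorname{rank}A$. If $x^TAx=0$ then $Ax=0$; in particular, $a_{ww}=0$ forces row $w$ to vanish. If $a_{ww}>0$ and $b$ is column $w$ without its entry $a_{ww}$, then the Schur complement $A[V\setminus w]-bb^T/a_{ww}$ is positive semidefinite and its rank is $\operatorname{rank}A-1$, so it has the nullity of $A$. Conversely, a symmetric matrix with $a_{ww}>0$ and positive semidefinite Schur complement is positive semidefinite.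

In Gram form, a matrix in $S_+(G)$ of rank at most $d$ is a choice of $n$ vectors in $\mathbb R^d$ that are orthogonal for nonadjacent pairs, not orthogonal for single edges, and unrestricted for double edges.

The last tool concerns trees. We allow infinite trees, which will be needed in Section~\ref{sec:girth}.

\begin{lemma}\label{lem:tree}
Let $\mathcal T$ be a finite tree, or a countably infinite tree of bounded degree, and let $N$ be a bounded positive semidefinite operator on the real space $\ell^2(V(\mathcal T))$ such that for $x\ne y$ the entry $N_{xy}$ is nonzero exactly when $xy$ is an edge. Then $\dim\ker N\le1$, and a nonzero vector in $\ker N$ has no zero entry.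
\end{lemma}

\begin{proof}
Going outward from a root, choose signs $\varepsilon_x=\pm1$ with $\varepsilon_x\varepsilon_yN_{xy}<0$ on every edge. Replacing $N_{xy}$ by $\varepsilon_x\varepsilon_yN_{xy}$ only changes signs of coordinates of kernel vectors, so we may assume $N_{xy}<0$ on all edges. Let $Nf=0$, $f\neq 0$. Then $N_{xy}|f(x)||f(y)|\le N_{xy}f(x)f(y)$ for $x\ne y$. Summing over all pairs (the sums converge absolutely, as degrees and entries are bounded) gives $\langle|f|,N|f|\rangle\le\langle f,Nf\rangle=0$ and hence $N|f|=0$, since $N\succeq0$. If $f(x)=0$, row $x$ of $N|f|=0$ says $\sum_{y\sim x}N_{xy}|f(y)|=0$. All terms are $\le0$, so $f$ vanishes at all neighbors of $x$, and by connectivity $f=0$, a contradiction. Finally, two linearly independent kernel vectors would have a nonzero combination vanishing at a given vertex.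
\end{proof}

\subsection*{From multigraphs to simple graphs}

A double edge can be traded for a triangle without changing either parameter.

\begin{lemma}\label{lem:simple}
Let $u,v$ be joined by a double edge in $G$. Let $G_1$ arise from $G$ by replacing this double edge by a single edge $uv$ and adding a new vertex $w$ joined by single edges to $u$ and $v$ only. Then $M_+(G_1)=M_+(G)$ and $T(G_1)=T(G)$. Consequently, for every multigraph $G$ there is a simple graph $\widehat G$ with the same $T$ and $M_+$, which contains the underlying simple graph of $G$.
\end{lemma}

\begin{proof}
\emph{The nullity.} Let $A_1\in S_+(G_1)$. Row $w$ is nonzero, so the diagonal entry at $w$ is positive. The Schur complement of this entry differs from $A_1[V(G)]$ only in the entries $uu,vv,uv$ (and $vu$), and in $S(G)$ these are unrestricted. So it lies in $S_+(G)$, and its nullity is that of $A_1$. Conversely, for $A\in S_+(G)$ choose $t\notin\{0,-a_{uv}\}$ and let $z=e_u+te_v$. The matrix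
\[
\begin{pmatrix}A+zz^T&z\\ z^T&1\end{pmatrix}
\]
has Schur complement $A$, so it is positive semidefinite with the nullity of $A$. Its $uv$ entry is $a_{uv}+t\ne0$, and its entries at $wu$, $wv$ are $1$ and $t$, so it lies in $S_+(G_1)$.

\emph{The tree cover number.} In a tree cover of $G$ the vertices $u,v$ lie in different trees. Attaching $w$ as a leaf to the tree of $u$ gives a tree cover of $G_1$ with equally many trees, so $T(G_1)\le T(G)$. Conversely, take a tree cover of $G_1$ with $t$ trees. If $w$ is not alone, its tree contains $u$ or $v$, but not both because $uvw$ is a triangle. So $w$ is a leaf and $u,v$ are in different trees; deleting $w$ gives a tree cover of $G$ with $t$ trees. If $\{w\}$ is a tree of the cover, delete it. Should $u$ and $v$ lie in one of the $t-1$ remaining trees, remove the edge $uv$ from that tree; each of the two parts contains only one of $u,v$ and so induces a tree in $G$. In either case we get a tree cover of $G$ with at most $t$ trees.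

Applying the construction to each double edge in turn gives $\widehat G$.
\end{proof}

\section{The doubled wheel and apex multigraphs}

\subsection*{The smallest case}

The multigraph $G_0$ has vertices $h,v_1,\dots,v_5$, with indices modulo $5$. There is a single edge $hv_i$ for each $i$ and a double edge $v_iv_{i+1}$ for each $i$. Let $\widehat G_0$ be obtained by applying Lemma~\ref{lem:simple} to the five rim edges; its edges are $hv_i$, $v_iv_{i+1}$, $w_iv_i$, $w_iv_{i+1}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\foreach \i in {1,...,5}{\coordinate (v\i) at ({90+72*(\i-1)}:1.4);}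
\foreach \i/\j in {1/2,2/3,3/4,4/5,5/1}{
 \draw (v\i) to[bend left=9] (v\j);
 \draw (v\i) to[bend right=9] (v\j);
 \draw (0,0)--(v\i);}
\foreach \i in {1,...,5}{\fill (v\i) circle (2pt); \node at ({90+72*(\i-1)}:1.75) {$v_\i$};}
\fill (0,0) circle (2pt); \node at (0.12,-0.32) {$h$};
\end{scope}
\begin{scope}[xshift=6.2cm]
\foreach \i in {1,...,5}{
 \coordinate (v\i) at ({90+72*(\i-1)}:1.2);
 \coordinate (w\i) at ({126+72*(\i-1)}:1.75);}
\foreach \i/\j in {1/2,2/3,3/4,4/5,5/1}{
 \draw (v\i)--(v\j); \draw (0,0)--(v\i);
 \draw (w\i)--(v\i); \draw (w\i)--(v\j);}
\foreach \i in {1,...,5}{
 \fill (v\i) circle (2pt); \fill (w\i) circle (2pt);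
 \node at ({90+72*(\i-1)}:1.52) {$v_\i$};
 \node at ({126+72*(\i-1)}:2.1) {$w_\i$};}
\fill (0,0) circle (2pt); \node at (0.12,-0.32) {$h$};
\end{scope}
\end{tikzpicture}
\caption{Left: the multigraph $G_0$, a wheel with single spokes and double rim edges. Right: the simple planar graph $\widehat G_0$, in which each double rim edge is replaced by a triangle with a new vertex $w_i$. Both have tree cover number $4$ and maximum positive semidefinite nullity $3$.}
\label{fig:wheel}
\end{figure}

On the tree side, a tree avoiding $h$ uses no single edge and is a single vertex. The tree containing $h$ contains no two consecutive $v_i$, hence at most two of them. So at least three $v_i$ are trees by themselves, $T(G_0)\ge4$, and $\{h,v_1,v_3\},\{v_2\},\{v_4\},\{v_5\}$ shows $T(G_0)=4$.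

On the matrix side, represent $A\in S_+(G_0)$ of rank $d$ by vectors $x_h,x_1,\dots,x_5\in\mathbb R^d$. The spokes give $x_h\cdot x_i\ne0$, so all $x_i$ are nonzero; nothing else about $x_h$ is used in the lower bound. The nonadjacent pairs give
\[
x_1\perp x_3\perp x_5\perp x_2\perp x_4\perp x_1 ,
\]
a closed chain of length \emph{five}. Two orthogonal nonzero vectors require $d\ge2$. If $d=2$, two nonzero vectors orthogonal to a common nonzero vector are parallel. Hence $x_1\parallel x_5\parallel x_4$, contradicting $x_4\perp x_1$: the orthogonality relations would amount to a $2$-coloring of a $5$-cycle. So the rank is at least $3$. It can be $3$: take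
\[
x_1=e_1,\quad x_3=e_2,\quad x_5=e_1,\quad x_2=e_2,\quad x_4=e_3,\quad x_h=(1,1,1)^T
\]
in $\mathbb R^3$. Hence $\mathrm{mr}_+(G_0)=3$ and $M_+(G_0)=6-3=3$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements on $G_0$ were just shown, and Lemma~\ref{lem:simple} transfers them to $\widehat G_0$, which has $6+5=11$ vertices and is planar (Figure~\ref{fig:wheel}). Recall that a tree decomposition of a graph is a tree whose nodes carry vertex sets (bags) such that each edge lies in some bag and the bags containing any given vertex form a nonempty subtree; its width is the largest bag size minus $1$, and the tree-width is the least width. The path of bags $\{h,v_1,v_i,v_{i+1}\}$, $i=2,3,4$, is a decomposition of the wheel. Attaching each bag $\{w_i,v_i,v_{i+1}\}$ to a bag containing $v_i$ and $v_{i+1}$ gives one of $\widehat G_0$, of width $3$. The tree-width is not smaller, since contracting the rim of the wheel to a triangle shows that $K_4$ is a minor of $\widehat G_0$, and graphs with a $K_4$ minor have tree-width at least $3$.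
\end{proof}

\subsection*{One hub in general}

In the example, trees saw pairs of orthogonal vectors, that is cliques in the orthogonality graph $C_5$, and vectors saw its orthogonal rank. These two numbers differ: $\omega(C_5)=2$, while $\xi(C_5)=3$ by the computation above. The same reasoning works for every $K$.

\begin{proof}[Proof of Theorem~\ref{thm:apex}]
A tree of a cover of $G_K$ that avoids $h$ is a single vertex. The tree containing $h$ consists of $h$ and a set of vertices no two of which are joined by a double edge, that is, a clique of $K$; and any clique is allowed, since it induces a star with $h$. So $T(G_K)=1+(p-\omega(K))$.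

Gram vectors in $\mathbb R^d$ of a matrix in $S_+(G_K)$ satisfy $x_i\ne0$, because $x_i\cdot x_h\ne0$, and $x_i\perp x_j$ for $ij\in E(K)$. Hence $\mathrm{mr}_+(G_K)\ge\xi(K)$. Conversely, take such vectors in dimension $\xi(K)$ and choose $x_h$ outside the finitely many hyperplanes $x_i^\perp$. This gives a matrix in $S_+(G_K)$ of rank at most $\xi(K)$. So $M_+(G_K)=p+1-\xi(K)$.

Now let $K$ be the join of $k$ copies of $C_5$: vertices in different copies are adjacent. Then $p=5k$ and $\omega(K)=2k$. In a representation of $K$ the spans of the copies are mutually orthogonal, and each has dimension at least $\xi(C_5)=3$; using mutually orthogonal copies of $\mathbb R^3$ we see that $\xi(K)=3k$. Hence $T(G_K)=3k+1$ and $M_+(G_K)=2k+1$. The nonadjacent pairs of $C_5$ again form a $5$-cycle, so $G_K$ consists of $k$ copies of $G_0$ sharing the vertex $h$. By Lemma~\ref{lem:simple}, $k$ copies of $\widehat G_0$ sharing $h$ form a simple graph with the same $T$ and $M_+$. It is planar. Its tree-width is $3$: it contains $\widehat G_0$, and tree decompositions of the copies may be joined by edges between bags containing $h$.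
\end{proof}

\section{Minimality}\label{sec:minimal}

\begin{proof}[Proof of Theorem~\ref{thm:minimal}]
Let $T(G)>M_+(G)$.

\emph{$M_+(G)\ge3$.} Let $\widehat G$ be the simple graph of Lemma~\ref{lem:simple}, so $T(\widehat G)>M_+(\widehat G)$. Since equality holds for tree-width at most $2$, $\widehat G$ has tree-width at least $3$, and therefore has a $K_4$ minor. For a simple graph $H$ let $\nu(H)$ be the maximum nullity of those $A\in S_+(H)$ that have the Strong Arnold Property: the only symmetric matrix $X$ with $AX=0$ and $X_{ij}=0$ whenever $i=j$ or $ij\in E(H)$ is $X=0$. Clearly $\nu\le M_+$. Colin de Verdi\`ere \cite{cdv} showed that $\nu$ does not increase when passing to a minor. Moreover $\nu(K_4)=3$: the all-ones matrix has nullity $3$, every matrix in $S_+(K_4)$ trivially has the property because the conditions on $X$ already give $X=0$, and nullity $4$ would mean the zero matrix, which is not in $S_+(K_4)$. So $M_+(G)=M_+(\widehat G)\ge\nu(\widehat G)\ge\nu(K_4)=3$.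

\emph{$\mathrm{mr}_+(G)\ge3$.} We show that $\mathrm{mr}_+(G)\le f(G)$ whenever $f(G)\le1$. Since $\mathrm{mr}_+(G)>f(G)$ in our case, this gives $f(G)\ge2$ and $\mathrm{mr}_+(G)\ge3$.

If $f(G)=0$, there is no single edge, and $0\in S_+(G)$. Let $f(G)=1$. Two disjoint single edges would be two trees of a cover, giving $f\ge2$; so the single edges pairwise intersect, and they form a star or a triangle. Consider two leaves of a star. They are not joined by a single edge, since the single edges form only the star. They are not nonadjacent either, since otherwise they would induce, with the center, a tree with two edges. So they are joined by a double edge. In both cases the vertices of the star or triangle are pairwise adjacent, and all single edges of $G$ lie among them. The all-ones matrix on these vertices, extended by zeros, therefore belongs to $S_+(G)$ and has rank $1$.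

Thus $n=M_+(G)+\mathrm{mr}_+(G)\ge6$. For $G_0$ we have $M_+=\mathrm{mr}_+=3$.
\end{proof}

\section{Many hubs: no linear bound}\label{sec:hubs}

\subsection*{The idea}

The single hub of $G_K$ only guarantees that each vector $x_i$ is nonzero. In particular, the vectors at the two ends of a double edge may be parallel, and such pairs contribute to the nullity: if $x_u,x_v$ are parallel, there is a kernel vector supported on $\{u,v\}$. A second hub joined to $u$ but not to $v$ forbids this, because its vector must be orthogonal to $x_v$ but not to $x_u$. In general, a hub joined to exactly one vertex of a set $W$ forbids a linear dependence among the vectors $x_i$, $i\in W$, with all coefficients nonzero. This suggests the following plan. Take a graph $D$, double its edges, and add a bounded number $m$ of hubs joined to random subsets of $V(D)$, so that for each connected $W$ of size at most $s$ some hub sees exactly one vertex of $W$. Then no kernel vector lives on a small connected set, and one hopes that the nullity is at most about $n/(s+1)$.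

For forests this hope is justified. Let $D$ be a forest on $n$ vertices and let $M\succeq0$ be a real $n\times n$ matrix with $M_{uv}=0$ for distinct nonadjacent $u,v$, such that $M[W]$ is nonsingular whenever $1\le|W|\le s$ and $D[W]$ is connected. Delete the edges $uv$ with $M_{uv}=0$. Then $M$ is the direct sum of its restrictions to the remaining components. Each restriction has nullity at most $1$ by Lemma~\ref{lem:tree}, and nullity $0$ if the component has at most $s$ vertices. So
\begin{equation}\label{eq:forest}
\operatorname{null}(M)\le\frac n{s+1}\qquad\text{if $D$ is a forest.}
\end{equation}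

But forests have independent sets of size at least $n/2$, and with few hubs these can make $T$ small: a tree through a hub may contain a large independent set of $D$. We need graphs $D$ with small independence number, and these exist with large girth, so that they are locally forests. The following approximate form of \eqref{eq:forest} is the key.

\begin{proposition}\label{prop:girth}
For all integers $\Delta,s\ge1$ and all $\varepsilon>0$ there is $g$ with the following property. Let $D$ be a simple graph on $n$ vertices with maximum degree at most $\Delta$ and no cycle of length at most $g$. Let $M\succeq0$ be a real $n\times n$ matrix with $M_{uv}=0$ for distinct nonadjacent $u,v$, and suppose that $M[W]$ is nonsingular for every nonempty $W$ with $|W|\le s$ and $D[W]$ connected. Then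
\[
\operatorname{null}(M)\le\Bigl(\frac1{s+1}+\varepsilon\Bigr)n .
\]
\end{proposition}

Some examples show the role of the hypotheses when $\Delta\ge2$. If $D$ consists of disjoint paths on $s+1$ vertices and $M$ is its Laplacian, whose proper principal submatrices on each path are nonsingular, then $\operatorname{null}(M)=n/(s+1)$. For disjoint triangles with all-ones blocks and $s=1$ the nullity is $\frac23n$, so some girth condition is needed. Without the nonsingularity hypothesis $M=0$ is allowed.

\subsection*{Proof of Theorem~\ref{thm:linear} from Proposition~\ref{prop:girth}}

Fix $s\ge2$. Let $\Delta=16d$ and $m=\lceil es\ln(2s\Delta^{2s})\rceil$, where the integer $d\ge3$ is so large that $24\,m\ln d\le d$; this is possible since, for fixed $s$, $m$ grows like $\ln d$. Let $g$ be given by Proposition~\ref{prop:girth} for $(\Delta,s,\varepsilon=1/s)$; we may assume $g\ge3$.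

\emph{The graph $D$.} Consider the random graph on $n_0$ vertices in which each pair is an edge independently with probability $d/n_0$, for large $n_0$.
\begin{itemize}
\item The expected number of cycles of length at most $g$ is at most $\sum_{j=3}^g\frac{n_0^j}{2j}(d/n_0)^j\le gd^g$. By Markov's inequality, with probability at least $3/4$ there are at most $4gd^g$ of them.
\item The expected number of edges is at most $dn_0/2$. With probability at least $3/4$ there are at most $2dn_0$.
\item Let $a=\lceil 3n_0\ln d/d\rceil$. The probability that there is an independent set of size $a$ is at most
\[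
\binom{n_0}{a}\Bigl(1-\frac d{n_0}\Bigr)^{a(a-1)/2}\le\Bigl(\frac{en_0}a\,e^{-d(a-1)/(2n_0)}\Bigr)^a\le\Bigl(d\cdot d^{-3/2}e^{d/(2n_0)}\Bigr)^a\longrightarrow0\quad(n_0\to\infty),
\]
where $en_0/a\le ed/(3\ln d)\le d$ because $3\ln d\ge3\ln3>e$.
\end{itemize}
So for large $n_0$ some graph has at most $4gd^g$ cycles of length at most $g$, at most $2dn_0$ edges, and no independent set of size $a$. Delete its vertices of degree greater than $16d$, of which there are at most $4dn_0/(16d)=n_0/4$, and one vertex from each cycle of length at most $g$, at most $n_0/4$ more if $n_0$ is large. The remaining graph $D$ has $n\ge n_0/2$ vertices, maximum degree at most $\Delta$, no cycle of length at most $g$, and independence number $\alpha(D)\le3n_0\ln d/d\le6n\ln d/d$.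

\emph{The hubs.} Take $m$ hubs $h$ and for each a random set $X_h\subseteq V(D)$ containing each vertex with probability $1/s$, all choices being independent. For $W\subseteq V(D)$ with $D[W]$ connected and $1\le|W|\le s$, a given hub has $|X_h\cap W|=1$ with probability
\[
\frac{|W|}s\Bigl(1-\frac1s\Bigr)^{|W|-1}\ge\frac1s\Bigl(1-\frac1s\Bigr)^{s-1}\ge\frac1{es}.
\]
Call $W$ \emph{bad} if no hub has this property. Then $W$ is bad with probability at most $(1-\frac1{es})^m\le e^{-m/(es)}\le\frac1{2s\Delta^{2s}}$. A connected set of size $w$ containing $v$ is traced by a closed walk of length $2(w-1)$ from $v$ around a spanning tree, so there are at most $ns\Delta^{2s}$ sets $W$ in question. Hence the expected number of bad sets is at most $n/2$, and some choice of the $X_h$ has at most $n/2$ bad sets. Delete one vertex from each bad set. This leaves an induced subgraph $D'$ of $D$ on a set $I$ with $n'=|I|\ge n/2$, with no bad set inside $I$, and with $\alpha(D')\le6n\ln d/d\le12n'\ln d/d$.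

\emph{The multigraph $G$.} Its vertices are those of $I$ and the $m$ hubs. The edges of $D'$ are double edges, there is a single edge $hu$ for each hub $h$ and each $u\in X_h\cap I$, and there are no other edges.

\emph{$T(G)$ is large.} A tree without a hub is a single vertex. At most $m$ trees of a cover contain a hub, and each of these meets $I$ in an independent set of $D'$. So
\[
T(G)\ge n'-m\,\alpha(D')\ge n'-\frac{12\,m\ln d}{d}\,n'\ge\frac{n'}2 .
\]

\emph{$M_+(G)$ is small.} Let $A\in S_+(G)$ and $M=A[I]$. The vectors of $\ker A$ that vanish on the hubs form a subspace of codimension at most $m$ in $\ker A$ and restrict injectively to $\ker M$, so $\operatorname{null}A\le m+\operatorname{null}M$. We check the hypothesis of Proposition~\ref{prop:girth} for $M$ and $D'$. Suppose that $D'[W]$ is connected, $1\le|W|\le s$, and $M[W]y=0$ for some $y\ne0$ supported in $W$. Let $W''$ be the vertex set of a component of $D'[\operatorname{supp}y]$ and let $y''$ be the restriction of $y$ to $W''$, extended by zeros to all vertices of $G$. Vertices of $\operatorname{supp}y\setminus W''$ are not adjacent to $W''$, so $M[W]y=0$ implies that $Ay''$ vanishes on $W''$. Hence $y''^TAy''=0$, and since $A\succeq0$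 we get $Ay''=0$. Now $W''$ is connected, has at most $s$ elements and is not bad, so some hub $h$ is adjacent to exactly one $u\in W''$. The coordinate of $Ay''$ at $h$ is $a_{hu}y_u$, where $a_{hu}\ne0$ and $y_u\ne0$: a contradiction.

Proposition~\ref{prop:girth} now gives
\[
M_+(G)\le m+\Bigl(\frac1{s+1}+\frac1s\Bigr)n'\le\frac{3n'}s
\]
as soon as $n_0$ is so large that $m\le n'/s$. So $T(G)\ge\frac s6M_+(G)$. Moreover $M_+(G)\ge1$, since subtracting the least eigenvalue from the diagonal of any matrix in $S(G)$ gives a singular matrix in $S_+(G)$. Choosing $s>6c$ and passing to a simple graph by Lemma~\ref{lem:simple} proves Theorem~\ref{thm:linear}. \qed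

\section{Nullity on graphs of large girth}\label{sec:girth}

In this section we prove Proposition~\ref{prop:girth}.

\subsection*{The idea and the obstacle}

Suppose first that $M$ has unit diagonal. Its entries are then bounded, and if the girth is large, $M$ looks near a random vertex like an operator $N$ on an infinite tree. In the limit, the proportion $\operatorname{null}(M)/n$ is at most the expected mass that $\ker N$ puts on the root, and we can try to repeat the proof of \eqref{eq:forest} on the tree. The obstacle is that nonsingularity is not a closed condition: a component of at most $s$ vertices may become singular in the limit.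

The remedy is to treat such a nearly singular set $W$ as one new vertex and to renormalize so that $M[W]$ becomes the identity. Normally this would lead to matrices with blocks instead of scalars, to which Lemma~\ref{lem:tree} does not apply. But the blocks arising here are essentially one-dimensional. For example, let $W=\{u,v\}$ and $M[W]=\left(\begin{smallmatrix}1&\gamma\\\gamma&1\end{smallmatrix}\right)$ with $|\gamma|<1$. After renormalization, the outside world sees $u$ through the vector $p_u=M[W]^{-1/2}e_u$. Since $M[W]^{-1}=\frac1{1-\gamma^2}\left(\begin{smallmatrix}1&-\gamma\\-\gamma&1\end{smallmatrix}\right)$, the cosine of the angle between $p_u$ and $p_v$ is $-\gamma$. If $M[W]$ is nearly singular, $|\gamma|$ is nearly $1$, and $p_u$, $p_v$ are nearly parallel: all contacts of $W$ with other vertices use almost the same direction. We call this coherence. It survives repeated merging. As long as \eqref{eq:toolarge} below holds, each merging step reduces the number of clusters by at least a fixed proportion of $n$, and this can happen only boundedly often.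

\subsection*{Clusterings}

Suppose the proposition fails for some $\Delta,s,\varepsilon$. Then there are graphs $D_i$ on $n_i$ vertices and matrices $M_i$ satisfying the hypotheses, such that $D_i$ has no cycle of length at most $i$ and
\begin{equation}\label{eq:toolarge}
\operatorname{null}M_i>\Bigl(\frac1{s+1}+\varepsilon\Bigr)n_i .
\end{equation}
We shall pass to subsequences several times, and often drop the index $i$.

A \emph{clustering} is a partition of $V(D)$ into sets, called \emph{clusters}, that induce connected subgraphs of $D$ and have at most $s$ elements. Let $q$ be the number of clusters, so $n/s\le q\le n$, and let $Q$ be the graph on the clusters in which two clusters are adjacent if some edge of $D$ joins them. For large $i$ only one edge does: two edges, together with paths inside the two clusters, would contain a cycle of length at most $2s$. Similarly, a cycle of length $j$ in $Q$ yields a cycle in $D$ of length between $j$ and $js$. So the girth of $Q_i$ tends to infinity. The maximum degree of $Q$ is at most $s\Delta$. Put $\Lambda=1+s\Delta$.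

By hypothesis every $M[C]$ is positive definite. Let $R=\bigoplus_CM[C]^{-1/2}$ and
\[
M'=RMR\succeq0 .
\]
Then $\operatorname{null}M'=\operatorname{null}M$, and the diagonal blocks of $M'$ are identities. For a set $B$ of clusters, $M'[B]$ denotes the principal submatrix of $M'$ on $\bigcup B$. For $u\in C$ put
\[
p_u=M[C]^{-1/2}e_u\in\mathbb R^C,\qquad \hat p_u=p_u/|p_u| .
\]
If $uv$ is the edge of $D$ joining $C\ni u$ and $C'\ni v$, then $M_{CC'}=M_{uv}e_ue_v^T$, so
\[
M'_{CC'}=\gamma_{uv}\,\hat p_u\hat p_v^T,\qquad \gamma_{uv}=M_{uv}|p_u||p_v| .
\]
The other off-diagonal blocks vanish. Compressing $M'\succeq0$ to the span of $\hat p_u$ and $\hat p_v$ gives the matrix $\left(\begin{smallmatrix}1&\gamma_{uv}\\\gamma_{uv}&1\end{smallmatrix}\right)\succeq0$, so $|\gamma_{uv}|\le1$. Each block row of $M'$ has at most $\Lambda$ nonzero blocks, all of norm at most $1$. Since the norm of a symmetric block matrix is at most the largest row sum of the block norms, $0\preceq M'\preceq\Lambda I$.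

A cluster $C$ is \emph{$\tau$-coherent} if $|\langle\hat p_u,\hat p_v\rangle|>1-\tau$ for all $u,v\in C$. A sequence of clusterings, one for each $i$, is \emph{coherent} if for every $\tau>0$ the proportion of clusters that are not $\tau$-coherent tends to $0$. The partition into singletons is coherent.

\begin{lemma}\label{lem:claim}
From any coherent sequence of clusterings one obtains, along a subsequence, another coherent sequence with $q_i^{\rm new}\le q_i-\varepsilon n_i/7$ for all large $i$.
\end{lemma}

This lemma proves Proposition~\ref{prop:girth}: starting with singletons and applying it more than $7/\varepsilon$ times, we would get a negative number of clusters. The rest of the section proves Lemma~\ref{lem:claim}.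

\subsection*{The scalar matrix}

We first replace $M'$, up to a small error, by a matrix $N$ with one row for each cluster. Let a coherent sequence be given. In each cluster $C$ choose $u_C\in C$ and let $a_C=\hat p_{u_C}$. For $u\in C$ choose a sign $\sigma_u$ with $\sigma_u\langle\hat p_u,a_C\rangle\ge0$. If $C$ is $\tau$-coherent, then
\begin{equation}\label{eq:close}
|\hat p_u-\sigma_ua_C|^2=2-2|\langle\hat p_u,a_C\rangle|\le2\tau .
\end{equation}
Define a symmetric matrix $N$ indexed by clusters by $N_{CC}=1$, $N_{CC'}=\sigma_u\sigma_v\gamma_{uv}$ if the edge $uv$ of $D$ joins $C\ni u$ and $C'\ni v$, and $N_{CC'}=0$ otherwise. So $|N_{CC'}|\le1$ and $\|N\|\le\Lambda$. Let $U$ be the isometry with $Ue_C=a_C$, and let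
\[
M''=UNU^T+(I-UU^T) .
\]
This matrix acts as $N$ on the range of $U$ and as the identity on its orthogonal complement. Its diagonal blocks are identities and its off-diagonal blocks are $N_{CC'}a_Ca_{C'}^T$. By \eqref{eq:close},
\begin{equation}\label{eq:blocks}
\|M'_{CC'}-M''_{CC'}\|\le2\sqrt{2\tau}\qquad\text{if $C$ and $C'$ are $\tau$-coherent.}
\end{equation}

\subsection*{The local limit}

We regard $Q$ as a labeled graph: the vertex $C$ has label $|C|\in\{1,\dots,s\}$ and the edge $CC'$ has label $N_{CC'}\in[-1,1]$. We recall the notion of local weak (Benjamini--Schramm) convergence. Consider connected rooted graphs with such labels and degrees at most $s\Delta$, up to isomorphism. A sequence converges to $(H,o)$ if for each $\rho$ the balls $B(\cdot,\rho)$ of radius $\rho$ around the roots are eventually isomorphic to $B(o,\rho)$ as rooted graphs with vertex labels, by isomorphisms under which the edge labels converge. This defines a compact metrizable space. A function or an event is \emph{local} if it depends only on $B(o,\rho)$ for some fixed $\rho$.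

Root $Q_i$ at a uniformly random cluster $o$ (and keep only the component of $o$); let $\mathbb P_i$ denote the resulting law. By compactness, along a subsequence $\mathbb P_i$ converges weakly to the law $\mathbb P$ of a random rooted labeled graph $(\mathbb T,N,\mathrm{size},o)$. We fix this subsequence. In particular, expectations of continuous local functions converge, and $\limsup\mathbb P_i(F)\le\mathbb P(F)$ for closed events $F$ and $\liminf\mathbb P_i(O)\ge\mathbb P(O)$ for open events $O$. We shall use the following properties.

\emph{Tree.} For each $\rho$ the event that $B(o,\rho)$ is a tree is closed and has $\mathbb P_i$-probability $1$ for large $i$. So $\mathbb T$ is almost surely a tree.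

\emph{Mean size.} $\ell:=\mathbb E\,\mathrm{size}(o)=\lim n_i/q_i$.

\emph{Mass transport.} For every nonnegative Borel function $F(x,y)$ of a labeled graph with two distinguished vertices that is invariant under isomorphisms,
\begin{equation}\label{eq:mtp}
\mathbb E\sum_xF(o,x)=\mathbb E\sum_xF(x,o).
\end{equation}
One thinks of $F(x,y)$ as mass sent from $x$ to $y$. For $\mathbb P_i$ both sides equal $\frac1{q_i}\sum F(x,y)$, summed over all ordered pairs in a common component; the identity is preserved by local weak limits, see Aldous and Lyons \cite{al}. Limits with this property are called unimodular.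

\emph{Positivity.} The labels define an operator $N$ on $\ell^2(V(\mathbb T))$ with unit diagonal and $\|N\|\le\Lambda$. We claim that $N\succeq0$ almost surely. Fix $\rho$ and $\tau>0$. All balls of radius $\rho$ have bounded size, so by coherence, with $\mathbb P_i$-probability tending to $1$, all clusters in $B=B(o,\rho)$ are $\tau$-coherent. Since $N=U^TM''U$, the matrix $N[B]-U^TM'[B]U$ (with $U$ restricted to $B$) then has entries of modulus at most $2\sqrt{2\tau}$ by \eqref{eq:blocks}, with at most $\Lambda$ nonzero entries in a row. Since $U^TM'[B]U\succeq0$, the least eigenvalue satisfies $\lambda_{\min}(N[B])\ge-2\Lambda\sqrt{2\tau}$. This is a closed local condition, so it holds $\mathbb P$-almost surely. Letting $\tau\to0$ and $\rho\to\infty$ along sequences gives, almost surely, $\langle f,Nf\rangle\ge0$ for all finitely supported $f$, hence for all $f\in\ell^2$.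

Thus $0\preceq N\preceq\Lambda$ almost surely. Let $P$ be the orthogonal projection onto $\ker N$.

\subsection*{Nullity is at most the kernel mass at the root}

\begin{lemma}\label{lem:trace}
Along the chosen subsequence, $\displaystyle\limsup_{i\to\infty}\frac{\operatorname{null}M_i}{q_i}\le\mathbb E\langle e_o,Pe_o\rangle.$
\end{lemma}

\begin{proof}
Kernel dimension is not a local quantity, so we bound it by the trace of a polynomial. Let $\pi_r(x)=(1-x/\Lambda)^{2r}$. On $[0,\Lambda]$ we have $0\le\pi_r\le1$, and $\pi_r(0)=1$. Hence
\[
\operatorname{null}M=\operatorname{null}M'\le\operatorname{tr}\pi_r(M')=\sum_C\operatorname{tr}\pi_r(M')_{CC},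
\]
where each summand is at most $|C|\le s$.

The block $\pi_r(M')_{CC}$ is a sum of products of $2r$ blocks of $I-M'/\Lambda$ along closed walks of length $2r$ from $C$ in $Q$, where staying in place is allowed. There are at most $\Lambda^{2r}$ such walks and they stay within distance $r$ of $C$. The same holds for $M''$. All blocks of $I-M'/\Lambda$ and $I-M''/\Lambda$ have norm at most $1$. Call $C$ \emph{good} if all clusters within distance $r$ of $C$ are $\tau$-coherent. For good $C$, replacing the blocks in a product one at a time and using \eqref{eq:blocks}, we find
\[
\|\pi_r(M')_{CC}-\pi_r(M'')_{CC}\|\le\Lambda^{2r}\cdot2r\cdot\frac{2\sqrt{2\tau}}{\Lambda}\le4r\Lambda^{2r}\sqrt{2\tau}.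
\]
By the description of $M''$ above, $\pi_r(M'')=U\pi_r(N)U^T+\pi_r(1)(I-UU^T)$, so
\[
\operatorname{tr}\pi_r(M'')_{CC}=\pi_r(N)_{CC}+(|C|-1)\Bigl(1-\frac1\Lambda\Bigr)^{2r}.
\]
For fixed $r$ and $\tau$ only $o(q_i)$ clusters are not good, and they contribute at most $s$ each. The numbers $\pi_r(N_i)_{CC}$ are nonnegative because $2r$ is even, so we may sum them over all $C$. Therefore
\[
\frac{\operatorname{null}M_i}{q_i}\le\frac1{q_i}\sum_C\pi_r(N_i)_{CC}+s\Bigl(1-\frac1\Lambda\Bigr)^{2r}+4sr\Lambda^{2r}\sqrt{2\tau}+o(1).
\]
The first term on the right is the $\mathbb P_i$-expectation of $\pi_r(N)_{oo}$, a continuous local function bounded by $4^r$. Letting $i\to\infty$ and then $\tau\to0$ we get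
\[
\limsup_i\frac{\operatorname{null}M_i}{q_i}\le\mathbb E\,\pi_r(N)_{oo}+s\Bigl(1-\frac1\Lambda\Bigr)^{2r}.
\]
Let $r\to\infty$. The last term tends to $0$. Since $0\preceq N\preceq\Lambda$ almost surely and $\pi_r$ decreases on $[0,\Lambda]$ to the indicator function of $\{0\}$, the spectral theorem gives $\pi_r(N)_{oo}\downarrow\langle e_o,Pe_o\rangle$, and dominated convergence applies.
\end{proof}

\subsection*{The kernel on the limit tree}

Delete from $\mathbb T$ all edges with label $0$ and let $\mathcal K(x)$ be the component of $x$. The operator $N$ is the direct sum of its restrictions to the components. By Lemma~\ref{lem:tree} each restriction has kernel of dimension at most $1$, and nonzero kernel vectors have no zero entries. Call a component \emph{singular} if its kernel is nonzero, and let $\varphi$ be a unit kernel vector, which is unique up to sign. Then $\langle e_x,Pe_x\rangle=\varphi(x)^2>0$ if $\mathcal K(x)$ is singular and $\langle e_x,Pe_x\rangle=0$ otherwise. In particular, singularity of $\mathcal K(x)$ and $\varphi(x)^2$ are determined by $\langle e_x,Pe_x\rangle=\lim_r\pi_r(N)_{xx}$, so the functions $F$ below are Borel and invariant.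

\emph{Infinite singular components have probability $0$.} In such a component $\varphi\in\ell^2$ is nonzero, so the set $\mathcal A$ of maximizers of $\varphi^2$ is finite and nonempty. Let each vertex of the component send mass $1/|\mathcal A|$ to each element of $\mathcal A$. The expected mass sent from $o$ is the probability that $\mathcal K(o)$ is infinite and singular, at most $1$. The mass received by $o$ is infinite if $o\in\mathcal A$, and $0$ otherwise. By \eqref{eq:mtp}, $o$ belongs to such a set $\mathcal A$ with probability $0$; so the expected mass received is $0$, and hence so is the expected mass sent.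

\emph{Finite singular components.} Let $F(x,y)=\varphi(x)^2/|\mathcal K(x)|$ if $\mathcal K(x)$ is finite and singular and $y\in\mathcal K(x)$, and $F(x,y)=0$ otherwise. Since $\varphi$ is a unit vector, \eqref{eq:mtp} gives
\begin{equation}\label{eq:mass}
\mathbb E\langle e_o,Pe_o\rangle=\mathbb E\Bigl[\frac1{|\mathcal K(o)|};\ \mathcal K(o)\text{ finite and singular}\Bigr].
\end{equation}

Let $\Sigma(\mathcal K)$ be the sum of the sizes of the vertices of $\mathcal K$; it plays the role of the number of vertices of $D$ that $\mathcal K$ stands for. Call a finite component \emph{small} if $\Sigma(\mathcal K)\le s$. The components that are not small contribute to \eqref{eq:mass} at most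
\[
\frac1{s+1}\,\mathbb E\Bigl[\frac{\Sigma(\mathcal K(o))}{|\mathcal K(o)|};\ \mathcal K(o)\text{ finite}\Bigr]\le\frac{\mathbb E\,\mathrm{size}(o)}{s+1}=\frac\ell{s+1},
\]
where we used \eqref{eq:mtp} with $F(x,y)=\mathrm{size}(y)/|\mathcal K(x)|$ if $\mathcal K(x)$ is finite and $y\in\mathcal K(x)$, and $F(x,y)=0$ otherwise. This is the analog of \eqref{eq:forest}. Let $\beta$ be the probability that $\mathcal K(o)$ is small and singular. The small components contribute at most $\beta$ to \eqref{eq:mass}. Dividing \eqref{eq:toolarge} by $q_i$ and using Lemma~\ref{lem:trace} we get
\begin{equation}\label{eq:beta}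
\Bigl(\frac1{s+1}+\varepsilon\Bigr)\ell\le\limsup_i\frac{\operatorname{null}M_i}{q_i}\le\beta+\frac\ell{s+1},\qquad\text{so}\qquad\beta\ge\varepsilon\ell>0 .
\end{equation}
So small singular components do appear in the limit. Each has at least two vertices, because $N$ has unit diagonal. (For $s=1$ this is already a contradiction.)

\subsection*{Merging}

We now find the corresponding nearly singular sets in $Q_i$. For $0<\tau<w$, a set $S$ of vertices of a labeled graph is a \emph{$(w,\tau)$-cell} if it induces a connected subgraph, $|S|\ge2$, the total size of its vertices is at most $s$, all edges inside $S$ have $|N|>w$, all edges with exactly one end in $S$ have $|N|<\tau$, and $\lambda_{\min}(N[S])<\tau$. Such a set is a component of the graph of edges with $|N|>w$; so distinct $(w,\tau)$-cells are disjoint. A cell has at most $s$ vertices, since sizes are at least $1$. Let $E_{w,\tau}$ be the event that $o$ lies in a $(w,\tau)$-cell. It depends only on $B(o,s)$, and it is open, since the cell is one of finitely many subsets of the ball and its defining conditions are strict inequalities in the edge labels, apart from conditions on the vertex labels and the graph.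

A small component has finitely many edges, all with nonzero label. So there is $w>0$ such that with probability at least $\beta/2$ the component $\mathcal K(o)$ is small and singular and all its edges have $|N|>w$. In this case $\mathcal K(o)$ is a $(w,\tau)$-cell for every $\tau\in(0,w)$: edges of $\mathbb T$ leaving it have label $0$; since $\mathbb T$ is a tree, every edge of $\mathbb T$ inside it is an edge of the component; and $\lambda_{\min}(N[\mathcal K(o)])=0$. Hence
\[
\liminf_i\mathbb P_i(E_{w,\tau})\ge\mathbb P(E_{w,\tau})\ge\frac\beta2\qquad\text{for every }\tau\in(0,w).
\]
For fixed $\tau$, at most $s$ times the number of non-$\tau$-coherent clusters, thus $o(q_i)$ clusters, lie in cells containing a non-$\tau$-coherent cluster. So for each fixed $\tau$ and all $i\ge i(\tau)$, at least $\frac\beta3q_i$ clusters lie in $(w,\tau)$-cells all of whose clusters are $\tau$-coherent. Letting $\tau=\tau_i$ decrease to $0$ slowly enough, we get for all large $i$ a family $\mathcal S_i$ of disjoint $(w,\tau_i)$-cells of $Q_i$, consisting of $\tau_i$-coherent clusters and containing at least $\frac\beta3q_i$ clusters in total. For large $i$ the girth of $Q_i$ exceeds $s$, so each $Q_i[S]$, $S\in\mathcal S_i$,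 is a tree.

Merge each $S\in\mathcal S_i$ into the single cluster $\widehat C=\bigcup S$. It is connected in $D$ and has at most $s$ elements, so we obtain a clustering. Each cell has $|S|\ge2$ and hence $|S|-1\ge|S|/2$; by \eqref{eq:beta} the number of clusters drops by at least
\[
\frac12\cdot\frac\beta3\,q_i\ge\frac{\varepsilon\ell}6\,q_i\ge\frac{\varepsilon n_i}7
\]
for large $i$, because $\ell q_i/n_i\to1$.

\subsection*{The new clusters are coherent}

It remains to show that the new sequence is coherent. Clusters that were not merged have not changed, and $q_i^{\rm new}\ge n_i/s\ge q_i/s$, so for every $\tau>0$ those among them that are not $\tau$-coherent still make up a proportion of the new clusters that tends to $0$. We show that the merged clusters become uniformly coherent: the minimum of $|\langle\hat p^{\,\rm new}_u,\hat p^{\,\rm new}_v\rangle|$ over all merged $\widehat C$ and all $u,v\in\widehat C$ tends to $1$. Here $p_u^{\rm new}=M[\widehat C]^{-1/2}e_u$ and $\hat p_u^{\,\rm new}=p_u^{\rm new}/|p_u^{\rm new}|$. The reason is that the inverse of a nearly singular $M'[S]$ is dominated by one direction, and this direction meets every $\hat p_u$.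

Let $\widehat C=\bigcup S$. With $R$ restricted to $\widehat C$ we have $M'[S]=R\,M[\widehat C]\,R$ and $Re_u=p_u$. By hypothesis $M[\widehat C]$ is nonsingular, as $\widehat C$ is connected and $|\widehat C|\le s$; this is where the full strength of the nonsingularity hypothesis is used. So $M'[S]$ is positive definite and
\begin{equation}\label{eq:new}
\langle p_u^{\rm new},p_v^{\rm new}\rangle=(M[\widehat C]^{-1})_{uv}=p_u^TM'[S]^{-1}p_v .
\end{equation}

Suppose uniform coherence fails. Then along a subsequence there are cells $S_i\in\mathcal S_i$ and vertices $u,v\in\bigcup S_i$ for which $|\langle\hat p_u^{\,\rm new},\hat p_v^{\,\rm new}\rangle|$ stays bounded away from $1$. There are only finitely many combinatorial types, so we may identify the sets $\bigcup S_i$ with one fixed set so that the partition into clusters, the tree $Q_i[S_i]$, the ends in $D_i$ of its edges, the vertices $u,v$ and all signs $\sigma$ are the same for all $i$. Passing to a further subsequence, we may assume that the vectors $a_C$ converge (we keep the notation $a_C$ and $U$ for the limits), that $N_i[S_i]\to N^\infty$ and that $M'[S_i]\to L$. Since the clusters are $\tau_i$-coherent, \eqref{eq:close} gives $\hat p_x\to\sigma_xa_C$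 for every $x\in C\in S_i$, and \eqref{eq:blocks} gives
\[
L=UN^\infty U^T+(I-UU^T),
\]
where $L\succeq0$ as a limit of positive semidefinite matrices. So $N^\infty=U^TLU\succeq0$. On the other hand $\lambda_{\min}(N_i[S_i])<\tau_i\to0$, hence $N^\infty$ is singular. Its diagonal entries are $1$, and its off-diagonal support is the tree $Q_i[S_i]$, all edges having entries of modulus at least $w$. By Lemma~\ref{lem:tree}, $\ker N^\infty$ is spanned by a unit vector $\varphi$ without zero entries. Since $L$ acts as $N^\infty$ on the range of $U$ and as the identity on its complement, $\ker L$ is spanned by $U\varphi$.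

Hence the smallest eigenvalue $\lambda_i>0$ of $M'[S_i]$ tends to $0$, its spectral projection tends to $U\varphi(U\varphi)^T$, and the other eigenvalues are bounded below by a positive constant. Therefore
\[
\lambda_i\,M'[S_i]^{-1}\longrightarrow U\varphi\,(U\varphi)^T .
\]
The component of $U\varphi$ in $\mathbb R^C$ is $\varphi(C)a_C$. So for $x\in C$ and $y\in C'$ in $\bigcup S_i$ (where $C=C'$ is allowed) this yields
\[
\lambda_i\,\hat p_x^TM'[S_i]^{-1}\hat p_y\longrightarrow\sigma_x\sigma_y\,\varphi(C)\varphi(C')\ne0 .
\]
Apply this to the pairs $(u,v)$, $(u,u)$ and $(v,v)$, with $u\in C$ and $v\in C'$. By \eqref{eq:new}, the factors $|p_u|$, $|p_v|$ and $\lambda_i$ cancel in the normalized inner product, and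
\[
\langle\hat p_u^{\,\rm new},\hat p_v^{\,\rm new}\rangle\longrightarrow\sigma_u\sigma_v\,\frac{\varphi(C)\varphi(C')}{|\varphi(C)|\,|\varphi(C')|}=\pm1 ,
\]
a contradiction. So the new sequence is coherent. This proves Lemma~\ref{lem:claim}, and with it Proposition~\ref{prop:girth} and Theorem~\ref{thm:linear}. \qed

\begin{thebibliography}{9}
\bibitem{al} Aldous and Lyons, \emph{Processes on unimodular random networks}, Electron. J. Probab. 12 (2007).
\bibitem{cdv} Y. Colin de Verdi\`ere, \emph{Multiplicities of eigenvalues and tree-width of graphs}, J. Combin. Theory Ser. B 74 (1998) 121--146.
\bibitem{treecover} \emph{On The Tree Cover Number Of A Graph}, \texttt{http://cbozeman.public.iastate.edu/files/Onthetreecovernumberofagraph.pdf}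
\end{thebibliography}

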